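\title{Confusion Does Not Characterize Chain Logic}

\begin{abstract}
Chain logic is monadic second-order logic on finite binary trees with set quantification restricted to chains of the ancestor order. A regular tree language whose minimal automaton contains a pattern called confusion is not definable in chain logic, and the confusion conjecture states that this is the only obstruction. We disprove the conjecture by a language with nine types that contains no confusion and is not definable in chain logic. The example leads to a many-sorted form of confusion. We prove that sorted confusion is still an obstruction to definability in chain logic, that its absence is decidable, and that the classes obtained by bounding the number of sorts form a strictly decreasing infinite hierarchy. Hence no bounded number of sorts characterizes chain logic.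
\end{abstract}

\section{Chain logic and the confusion conjecture}\label{sec:intro}

A formula of chain logic can quantify over the nodes of a tree and over sets of nodes that lie on a common branch, but not over arbitrary sets of nodes. One would like to read off from the minimal automaton of a regular tree language whether chain logic defines it. The confusion conjecture proposes a forbidden pattern for this purpose. We recall the setting, state the conjecture, and then state our results.

\subsection{Trees, types and automata}

Let $\Sigma$ be a finite alphabet. A \emph{tree} is a finite binary tree in which every node carries a label from $\Sigma$ and every node is either a leaf or an \emph{inner node} with exactly two ordered children, a left one and a right one. We write $c$ for the one-node tree with label $c$, and $c(t_1,t_2)$ for the tree with root label $c$, left subtree $t_1$ and right subtree $t_2$. We write $x\le y$ if the node $x$ is an ancestor of the node $y$ or equal to it. A \emph{path} always means a root-to-leaf path.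

A \emph{multicontext} $C$ is a tree in which a nonempty set $V$ of leaves, the \emph{holes}, is marked. A \emph{context} is a multicontext $D$ with one hole; $D[t]$ is the result of plugging the tree or context $t$ into the hole, and $\square$ is the context whose root is the hole.

A (deterministic bottom-up) \emph{automaton} consists of a finite set $Q$ of states, a state for every label at a leaf, a map $c\colon Q\times Q\to Q$ for every label $c$, and a set of accepting states. It assigns a state to every tree: the state of $c(t_1,t_2)$ is $c(q_1,q_2)$, where $q_j$ is the state of $t_j$. A tree language is \emph{regular} if it is the set of trees with accepting state for some automaton. Two trees $t,t'$ have the same \emph{$L$-type} if $D[t]\in L\Leftrightarrow D[t']\in L$ for every context $D$. A language is regular exactly when it has finitely many types, and then the types are the states of its minimal automaton. We recognize minimal automata as follows. The state of $D[t]$ depends only on $D$ and the state of $t$, so trees with the same state have the same type. If, in addition, every state is the state of some tree and for any two distinct states some context accepts with one of them in the hole and rejects with the other, then types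 and states coincide.

For a multicontext $C$ with holes $V$ and a \emph{valuation} $\nu$ from $V$ to the set of $L$-types, $C[\nu]$ is the $L$-type of the tree obtained by plugging into each hole $v$ a tree of type $\nu(v)$. Exchanging the plugged trees one hole at a time shows that $C[\nu]$ does not depend on their choice.

\subsection{Chain logic}

A \emph{chain} is a set of nodes totally ordered by $\le$; equivalently, it is a subset of some path. Formulas of \emph{chain logic} use node variables $x,y,\dots$ and chain variables $X,Y,\dots$. The atomic formulas are $x=y$, $x\le y$, ``$y$ is the left child of $x$'', ``$y$ is the right child of $x$'', ``$x$ has label $c$'' and $x\in X$. Formulas are built by Boolean connectives and by quantification over nodes and over chains. We denote by $\mathrm{CL}$ the class of tree languages defined by sentences of chain logic. Like all classes of languages below, it ranges over all finite alphabets.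

\subsection{Confusion}

\begin{definition}\label{def:confusion}
Let $L$ be a regular tree language, $\Gamma$ a set of $L$-types with $|\Gamma|\ge 2$, and $C$ a multicontext with holes $V$. A \emph{constraint} is a nonempty set $\mathcal X\subseteq\Gamma^V$ with $C[\nu]\in\Gamma$ for every $\nu\in\mathcal X$. A partial valuation $\mu\colon W\to\Gamma$ with $W\subseteq V$ is \emph{legal} if some $\nu\in\mathcal X$ extends it, and $\alpha$ is a \emph{legal value} of the hole $v$ if $\nu(v)=\alpha$ for some $\nu\in\mathcal X$. The pair $(C,\mathcal X)$ is an \emph{$n$-fold $\Gamma$-confusion} if for every legal $\mu\colon W\to\Gamma$ with $|W|\le n$ and every $\beta\in\Gamma$ there is $\nu\in\mathcal X$ extending $\mu$ with $C[\nu]=\beta$. A \emph{confusion} is a $1$-fold $\Gamma$-confusion for some $\Gamma$. The language $L$ (equivalently, its minimal automaton) is \emph{confusing} if it has a confusion, and $\mathrm{NC}$ is the class of regular tree languages that are not confusing.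
\end{definition}

So in a confusion the value of any single hole says nothing about which type of $\Gamma$ comes out at the root. The case $W=\emptyset$ is included and says that the outputs $C[\nu]$, $\nu\in\mathcal X$, are exactly the elements of $\Gamma$. This case alone is no restriction: $\square$ with all valuations into $\Gamma$ is a $0$-fold $\Gamma$-confusion for every $\Gamma$.

\begin{example}\label{ex:three}
Let $\Sigma=\{a,b,c\}$. Each of the following languages has two types, so $\Gamma$ must consist of both.

(a) \emph{Some leaf has label $a$.} Let $1$ be the type of the trees in the language and $0$ the other type. If a constraint has both outputs, then no leaf of $C$ other than a hole has label $a$, and a valuation with output $1$ gives some hole $v$ the value $1$. Fixing this value forces the output $1$. The language is not confusing, and it is defined by $\exists x\,\bigl(a(x)\wedge\forall y\,(x\le y\to x=y)\bigr)$.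

(b) \emph{The leftmost leaf has even depth.} The output of $C$ is constant if the leftmost leaf of $C$ is not a hole, and otherwise it is a function of the value of that hole. The language is not confusing. It is in $\mathrm{CL}$: there is a chain that contains the root and the leftmost leaf and contains exactly one of any two consecutive nodes of the leftmost path.

(c) \emph{The number of leaves with label $a$ is even.} The types are the parities $0,1$. Take $C=c(v_1,v_2)$ with two holes and $\mathcal X=\{0,1\}^V$, so that $C[\nu]=\nu(v_1)+\nu(v_2) \bmod 2$. Whatever value one hole has, the other can produce either output. This \emph{parity language} is confusing.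
\end{example}

Chain logic counts modulo $2$ along a path, as in (b). The reason why it should fail on (c) is geometric. A chain lies on one path, and a path passes through at most one hole of $C$. The value of that hole leaves every output open. Since outputs and hole values range over the same set $\Gamma$, the multicontext $C$ can be plugged into its own holes as often as one likes, and the ignorance persists at every level. In the other direction, if $L$ is not confusing, then whenever a constraint has all of $\Gamma$ as outputs, some legal value of some hole excludes some output. Such a reason sits on one path, which is what chain logic can point at. This suggests the following statement, posed in \cite{thesis}.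

\begin{quote}
\textbf{Confusion conjecture.} \emph{A regular tree language is definable in chain logic if and only if its minimal automaton does not contain confusion.}
\end{quote}

It is known that a confusing language is not in $\mathrm{CL}$, so $\mathrm{CL}\subseteq\mathrm{NC}$, and that membership in $\mathrm{NC}$ is decidable. The conjecture is known to hold for languages with two types and for frontier languages, that is, for sets of trees whose sequence of leaf labels, read from left to right, belongs to a given regular word language. The open half of the conjecture is the inclusion $\mathrm{NC}\subseteq\mathrm{CL}$.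

\subsection{Results}

The inclusion fails.

\begin{theorem}\label{thm:counter}
There is a regular tree language $L$ with $9$ types such that $L\in\mathrm{NC}$ and $L\notin\mathrm{CL}$.
\end{theorem}

What the conjecture overlooks is that the nesting argument does not need one multicontext that fits into its own holes. It is enough to have finitely many multicontexts such that each hole of each of them can receive one of them. This is the content of the next definition.

\begin{definition}\label{def:sorted}
A \emph{sorted confusion} of a regular language $L$ consists of a finite nonempty set $\mathbb S$ of \emph{sorts} and, for each $s\in\mathbb S$, a set $\Gamma_s$ of $L$-types with $|\Gamma_s|\ge2$, a multicontext $C_s$ with holes $V_s$, a map $\sigma_s\colon V_s\to\mathbb S$ giving the sort of each hole, and a nonempty set $\mathcal X_s\subseteq\prod_{v\in V_s}\Gamma_{\sigma_s(v)}$ with $C_s[\nu]\in\Gamma_s$ for all $\nu\in\mathcal X_s$, such that the following condition holds for $n=1$: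
\begin{quote}
for every $s\in\mathbb S$, every partial valuation $\mu$ on at most $n$ holes of $C_s$ that is legal (extended by some element of $\mathcal X_s$), and every $\beta\in\Gamma_s$, some $\nu\in\mathcal X_s$ extends $\mu$ and has $C_s[\nu]=\beta$.
\end{quote}
It is \emph{$n$-fold} if the condition holds for $n$. Let $\mathrm{NC}_k$ be the class of regular languages without a sorted confusion with $|\mathbb S|\le k$, and let $\mathrm{NC}_\infty=\bigcap_k\mathrm{NC}_k$.
\end{definition}

With one sort this is Definition~\ref{def:confusion}, so $\mathrm{NC}_1=\mathrm{NC}$, and $\mathrm{NC}_{k+1}\subseteq\mathrm{NC}_k$ holds by definition.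

\begin{theorem}\label{thm:sorted}
\begin{enumerate}
\item[(a)] $\mathrm{CL}\subseteq\mathrm{NC}_\infty$.
\item[(b)] Membership in $\mathrm{NC}_\infty$ is decidable.
\item[(c)] $\mathrm{NC}=\mathrm{NC}_1\supsetneq\mathrm{NC}_2\supsetneq\mathrm{NC}_3\supsetneq\cdots$. In particular $\mathrm{NC}_k\not\subseteq\mathrm{CL}$ for every finite $k$.
\end{enumerate}
\end{theorem}

We do not settle whether $\mathrm{NC}_\infty=\mathrm{CL}$.

Section~\ref{sec:nine} proves Theorem~\ref{thm:counter}; nondefinability is obtained there from a circuit lower bound. Sections~\ref{sec:games}, \ref{sec:decide} and \ref{sec:hierarchy} prove parts (a), (b) and (c) of Theorem~\ref{thm:sorted}. Part (a) is proved by a game argument that uses no circuit complexity; together with Example~\ref{ex:twosorts} it gives a second proof that the language of Theorem~\ref{thm:counter} is not in $\mathrm{CL}$.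

\section{A language with nine types}\label{sec:nine}

\subsection{The language}

We want to keep the hardness of the parity language and destroy its confusion. The idea is to compute parity twice, in two colors $A$ and $B$, so that each step in either color consumes the results of the previous step in both colors and checks that they agree. The outputs of a confusion will have a single color, hence so will its holes; the computation in the other color then has no free input, and the agreement check transfers this rigidity to the first color.

Let $\Sigma=\{a_0,a_1,b_0,b_1,e_A,e_B,f_A,f_B\}$. The states are $A^i,B^i,E_A^i,E_B^i$ for $i\in\{0,1\}$ and an error state $\bot$. The superscript is the \emph{bit} of the state, and bits are added modulo $2$. The states other than $\bot$ form four \emph{blocks} $A=\{A^0,A^1\}$, $B=\{B^0,B^1\}$, $E_A=\{E_A^0,E_A^1\}$, $E_B=\{E_B^0,E_B^1\}$. A leaf $a_i$ has state $A^i$, a leaf $b_i$ has state $B^i$, and at inner nodes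
\[
e_A(A^i,B^i)=E_A^i,\quad e_B(A^i,B^i)=E_B^i,\quad f_A(E_A^i,E_A^j)=A^{i+j},\quad f_B(E_B^i,E_B^j)=B^{i+j}.
\]
Everything else gives $\bot$: for instance $e_A(A^i,B^{1-i})$, a leaf labeled $e_A,e_B,f_A$ or $f_B$, an inner node labeled $a_i$ or $b_i$, and any node with a child in state $\bot$. The only accepting state is $A^1$, and $L$ is the accepted language.

\begin{lemma}\label{lem:min2}
The $L$-types are the nine states.
\end{lemma}

\begin{proof}
All states are reached, by the trees $a_i$, $b_i$, $e_A(a_i,b_i)$, $e_B(a_i,b_i)$ and the leaf $f_A$. For each state $p\ne\bot$ we give a context $D_p$ that accepts exactly when its hole has state $p$: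
\[
\begin{array}{lll}
D_{A^1}=\square, & D_{E_A^i}=f_A(\square,e_A(a_{1-i},b_{1-i})), & D_{A^0}=D_{E_A^0}[e_A(\square,b_0)],\\[2pt]
D_{B^i}=D_{E_A^i}[e_A(a_i,\square)], & D_{E_B^i}=D_{B^i}[f_B(\square,e_B(a_0,b_0))]. &
\end{array}
\]
The context $D_{E_A^i}$ sends $E_A^j$ to $A^{j+1-i}$, which is $A^1$ exactly for $j=i$, and all other states to $\bot$. The context $e_A(\square,b_0)$ sends $A^0$ to $E_A^0$, the context $e_A(a_i,\square)$ sends $B^i$ to $E_A^i$, the context $f_B(\square,e_B(a_0,b_0))$ sends $E_B^j$ to $B^j$, and each sends all other states to $\bot$. Of two distinct states at least one, say $p$, differs from $\bot$, and $D_p$ separates them.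
\end{proof}

The smallest multicontexts in which the addition takes place already show both halves of Theorem~\ref{thm:counter}.

\begin{example}\label{ex:twosorts}
Let $\mathbb S=\{A,B\}$, $\Gamma_A=A$, $\Gamma_B=B$, and
\[
C_A=f_A\bigl(e_A(x_1,y_1),e_A(x_2,y_2)\bigr),\qquad C_B=f_B\bigl(e_B(x_1,y_1),e_B(x_2,y_2)\bigr),
\]
with holes $x_1,x_2$ of sort $A$ and $y_1,y_2$ of sort $B$. In both cases let the constraint consist of the four valuations $x_j\mapsto A^{c_j}$, $y_j\mapsto B^{c_j}$ with $c_1,c_2\in\{0,1\}$. The outputs are $A^{c_1+c_2}$ and $B^{c_1+c_2}$. Fixing one hole fixes one of $c_1,c_2$ and leaves the other free, so this is a sorted confusion with two sorts.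

Now allow only holes with values in $A$. Then $y_1$ cannot be a hole. If we put the leaf $b_0$ there, then $x_1$ must carry $A^0$, or the output is $\bot$; no information passes through $x_1$. If we put $f_B(e_B(x,b_0),e_B(x',b_1))$ there, with new holes $x,x'$, its only value other than $\bot$ is $B^1$, and $x_1$ must carry $A^1$. However deep we go, the descent through subtrees of color $B$ ends in leaves $b_i$, which pin everything above them.
\end{example}

\begin{remark}\label{rem:design}
Both features of the automaton are needed. Drop the agreement check by setting $e_A(A^i,B^j)=E_A^i$ for all $j$; then $f_A(e_A(\square,b_0),e_A(\square,b_0))$ with all valuations into $A$ adds two free bits and is a confusion. Merge instead $e_A,e_B$ into one label $e$ and $E_A,E_B$ into one block $E$; then $e(f_A(\square,\square),f_B(\square,\square))$ with the valuations into $E$ whose bits satisfy $c_1+c_2=c_3+c_4$ has output $E^{c_1+c_2}$ and is a confusion.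
\end{remark}

\subsection{From confusion to undetermined trees}

A constraint is an arbitrary set of valuations, which is awkward for an induction on trees. The next lemma replaces it by free valuations. We state it for sorted confusions and for a class of automata, because it is used again in Section~\ref{sec:hierarchy}; for Theorem~\ref{thm:counter} only the case of one sort matters.

Call an automaton a \emph{block automaton} if it has a state $\bot$ with $c(\bot,q)=c(q,\bot)=\bot$ for all labels $c$ and states $q$, and its other states are partitioned into two-element blocks such that for every label $c$ all values $c(p,q)$ lie in $Z(c)\cup\{\bot\}$ for one block $Z(c)$. Let $H$ be a set of blocks. An \emph{$H$-tree} is a tree in which a possibly empty set of leaves is marked as holes and each hole is assigned a block from $H$. Its \emph{values} are the states at its root under the valuations that give each hole an element of its block. An $H$-tree is \emph{determined} if it has at most one value other than $\bot$. Subtrees of $H$-trees are $H$-trees, and two observations will be used constantly.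
\begin{enumerate}
\item[(O1)] If $D_1$ and $D_2$ are determined, so is $c(D_1,D_2)$, because a value other than $\bot$ needs arguments other than $\bot$.
\item[(O2)] If under some valuation a node has a state in a block $Z\notin H$, then the node is not a hole, so its label is one that can produce a state of $Z$. This conclusion about the shape of the tree does not depend on the valuation.
\end{enumerate}

\begin{lemma}\label{lem:reduction}
Let the minimal automaton of a language be a block automaton, and suppose that the language has a sorted confusion with at most $k$ sorts. Then there is a nonempty set $H$ of at most $k$ blocks such that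
\begin{quote}
$(\star)$ for every $Z\in H$ some $H$-tree whose root is an inner node has both states of $Z$ as values.
\end{quote}
\end{lemma}

\begin{proof}
Take a sorted confusion as in Definition~\ref{def:sorted}. For each $s$ the outputs $C_s[\nu]$, $\nu\in\mathcal X_s$, are exactly the elements of $\Gamma_s$. Since $|\Gamma_s|\ge2$ and the confusion is $1$-fold, no legal value of a single hole can force the output. Two consequences follow. The root of $C_s$ is not a hole, since otherwise the output equals the value of that hole; as $C_s$ has a hole, its root is an inner node. And $\bot$ is not a legal value of any hole, since it propagates to the root.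

Let $Z_s=Z(c)$ for the root label $c$ of $C_s$. Then $\Gamma_s\subseteq Z_s\cup\{\bot\}$, and since $|\Gamma_s|\ge2$, the set $\Gamma_s\setminus\{\bot\}$ is either all of $Z_s$, in which case we call $s$ \emph{live}, or a single state $p_s$, in which case we call $s$ \emph{dead}. The only legal value of a hole of a dead sort $s'$ is $p_{s'}$. If all sorts were dead, each $\mathcal X_s$ would be a single valuation with a single output, against $|\Gamma_s|\ge2$. So $H=\{Z_s: s\text{ live}\}$ is nonempty, and $|H|\le k$.

Let $s$ be live. In $C_s$ replace each hole of a dead sort $s'$ by a fixed tree of state $p_{s'}$, and assign to each hole of a live sort $s'$ the block $Z_{s'}$. The result is an $H$-tree whose root is an inner node, and every output $C_s[\nu]$ with $\nu\in\mathcal X_s$ is one of its values. These outputs include both states of $Z_s$.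
\end{proof}

\subsection{The language is not confusing}

\begin{proposition}\label{prop:nc}
$L\in\mathrm{NC}$.
\end{proposition}

\begin{proof}
The automaton of $L$ is a minimal block automaton. Suppose that $L$ has a confusion. Lemma~\ref{lem:reduction} with $k=1$ gives $H=\{Z\}$ with $(\star)$. Let $X\in\{A,B\}$ be the color of $Z$, that is, $Z=X$ or $Z=E_X$, and let $Y$ be the other color. Then $Y\notin H$ and $E_Y\notin H$. Write $y_0,y_1$ for the two leaf labels of color $Y$.

\emph{Claim. Every $H$-tree $D$ whose root is not a hole and has label $y_0$, $y_1$, $f_Y$, $e_A$ or $e_B$ is determined.} We use induction on the size of $D$ and assume that $D$ has a value other than $\bot$, since otherwise there is nothing to prove. If the label is $y_i$, then $D$ is a leaf and has one value. If $D=f_Y(D_1,D_2)$, then under a valuation with value other than $\bot$ the roots of $D_1,D_2$ have states in $E_Y\notin H$. By (O2) they are not holes and have label $e_Y$. By induction $D_1,D_2$ are determined, and so is $D$ by (O1). If the root label is $e_A$ or $e_B$, let $D'$ be the subtree of color $Y$: the right one if $Y=B$, the left one if $Y=A$. Its root has a state in $Y\notin H$, so by (O2) it is not a hole and has label $y_0$, $y_1$ or $f_Y$. By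 induction $D'$ has just one value other than $\bot$, say $Y^i$. By the agreement check, every value of $D$ other than $\bot$ has bit $i$, and its block is fixed by the root label. The claim is proved.

Let $D$ be the $H$-tree given by $(\star)$; it is not determined. If $Z=E_X$, the root of $D$ has label $e_X$, contradicting the claim. If $Z=X$, then $D=f_X(D_1,D_2)$, because the root is an inner node. The roots of $D_1,D_2$ take states in $E_X\notin H$, so they are not holes and have label $e_X$. By the claim and (O1), $D$ is determined, a contradiction.
\end{proof}

\subsection{The language is not in chain logic}

We nest the multicontexts of Example~\ref{ex:twosorts} into each other to obtain trees of a fixed shape that compute the parity of a bit string. Such a tree is balanced, so its paths are short and it has only polynomially many chains. A sentence of chain logic can then be evaluated by a small circuit of constant depth.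

Recall that a family of Boolean functions $g_n\colon\{0,1\}^n\to\{0,1\}$ is in (non-uniform) $\mathrm{AC}^0$ if there are circuits for the $g_n$, built from NOT gates and from AND and OR gates of unbounded fan-in, whose depth is bounded by a constant and whose size is bounded by a polynomial in $n$. By the theorem of Ajtai \cite{Ajtai} and Furst, Saxe and Sipser \cite{FSS}, the parity functions $z\mapsto\oplus z=z_1+\dots+z_n\bmod 2$ are not in $\mathrm{AC}^0$.

\begin{proposition}\label{prop:notcl}
$L\notin\mathrm{CL}$.
\end{proposition}

\begin{proof}
For $d\ge0$, $N=2^d$ and $z\in\{0,1\}^N$ define trees $T^A(z)$ and $T^B(z)$. For $d=0$ put $T^A(i)=a_i$ and $T^B(i)=b_i$. For $z=z'z''$ with halves $z',z''$ and $X\in\{A,B\}$ put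
\[
T^X(z)=f_X\bigl(e_X(T^A(z'),T^B(z')),\ e_X(T^A(z''),T^B(z''))\bigr).
\]
For example, $T^A(01)=f_A(e_A(a_0,b_0),e_A(a_1,b_1))$. The state of $T^X(z)$ is $X^{\oplus z}$: by induction the two children of the root have states $E_X^{\oplus z'}$ and $E_X^{\oplus z''}$, and $f_X$ adds the bits. So $T^A(z)\in L$ if and only if $\oplus z=1$.

Each step of the recursion adds two full levels, so $T^A(z)$ is a complete binary tree of depth $2d$. It has $2^{2d}=N^2$ leaves and fewer than $2N^2$ nodes. By induction on $d$, the labels of inner nodes do not depend on $z$, and each leaf has label $a_{z_j}$ or $b_{z_j}$ for a letter ($a$ or $b$) and an index $j$ that depend only on the position of the leaf. Every chain is a subset of one of the $N^2$ paths, each with $2d+1$ nodes, so there are at most $N^2\cdot2^{2d+1}=2N^4$ chains. This count is the only place where the restriction to chains is used; arbitrary sets of nodes would be exponentially many.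

Suppose that a sentence $\varphi$ of chain logic defines $L$, and fix $d$. Nodes and chains belong to the shape of $T^A(z)$ and do not depend on $z$. For every subformula $\psi$ of $\varphi$ and every assignment $\eta$ of nodes and chains to the free variables of $\psi$ we build a gate that outputs $1$ on input $z$ exactly when $\psi$ holds in $T^A(z)$ under $\eta$. An atomic formula gives a constant, except for a label test at a leaf: at a leaf with letter $a$ and index $j$, the test for $a_1$ gives $z_j$, the test for $a_0$ gives $\neg z_j$, and all other tests give $0$, and the same holds with $b$ in place of $a$. Boolean connectives give the corresponding gates. An existential (universal) quantifier gives an OR (AND) over all nodes or all chains, of fan-in at most $2N^4$. The depth of the circuit is bounded in terms of $\varphi$ alone. If $\varphi$ has $m$ subformulas and $q$ variables, there are at most $m(2N^4)^q$ pairs $(\psi,\eta)$, so the size is polynomial in $N$. The gate of $\varphi$ computes $\oplus z$.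

For arbitrary $n$ choose $d$ with $n\le2^d<2n$ and set the surplus inputs to $0$. This puts parity into $\mathrm{AC}^0$, a contradiction.
\end{proof}

Lemma~\ref{lem:min2} and Propositions~\ref{prop:nc} and \ref{prop:notcl} prove Theorem~\ref{thm:counter}.

\section{Sorted confusion is an obstruction}\label{sec:games}

We prove Theorem~\ref{thm:sorted}(a). Given a sorted confusion, we must find, for every $r$, trees of different types that no sentence of quantifier rank $r$ distinguishes. The construction is by induction on $r$ and has three ingredients. Lemma~\ref{lem:paths} says that a tree is known up to rank $r+1$ once we know which kinds of paths it has, where a path records the subtrees hanging off it only up to rank $r$. There are finitely many kinds of paths, so a bounded number of holes suffices to exhibit all kinds that can occur. Lemma~\ref{lem:amplify} says that a bounded number of holes can be fixed without losing control of the output. Lemma~\ref{lem:indist} combines the two.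

\subsection{Games}

The \emph{quantifier rank} of a formula is the nesting depth of its quantifiers, of both kinds. We add to the signature the definable predicate ``$x$ is the root''. In the \emph{$r$-round game} on trees $t,t'$, in each round Spoiler picks a node or a chain in one of the trees and Duplicator answers with a node, respectively a chain, in the other. Duplicator wins if at the end the picked nodes and chains of $t$ satisfy the same atomic formulas (equality, order, left child, right child, labels, root, membership of picked nodes in picked chains) as the corresponding ones of $t'$. We write $t\equiv_r t'$ if Duplicator has a winning strategy. For nonempty words over a finite alphabet, $\approx_q$ is defined in the same way by the $q$-round game in which the moves are positions and arbitrary sets of positions, and the atomic predicates are equality, order, successor, first position, letters and membership.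

We use the standard facts on such Ehrenfeucht--Fra\"{\i}ss\'e games: $\equiv_r$ and $\approx_q$ are equivalence relations with finitely many classes, and trees with $t\equiv_rt'$ satisfy the same sentences of chain logic of quantifier rank at most $r$. The winning condition passes to subsets of the picked objects, so when Duplicator follows a winning strategy, it holds after every round. The relation $\equiv_0$ is trivial, since nothing is picked.

\begin{lemma}\label{lem:cong}
If $t\equiv_rt'$, then $D[t]\equiv_rD[t']$ for every context $D$.
\end{lemma}

\begin{proof}
Call the nodes of the plugged trees \emph{inside} and the others \emph{outside}; the outside nodes of $D[t]$ and $D[t']$ are the same. Duplicator keeps an auxiliary game on $(t,t')$. She copies an outside node and answers an inside node by the auxiliary game. A chain without inside nodes is copied. For a chain with inside nodes she copies the outside part and answers the inside part by the auxiliary game; the outside part consists of ancestors of the hole, so the answer is a chain. The auxiliary game gets at most $r$ moves.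

Atomic formulas among outside nodes agree by copying, and among inside nodes by the auxiliary game. For an outside node $p$ and an inside node $u$, we have $p\le u$ if and only if $p$ is an ancestor of the hole, never $u\le p$, and $u$ is the left (right) child of $p$ if and only if the hole is the left (right) child of $p$ and $u$ is the root of the plugged tree. This last case is why the predicate ``root'' was added. An inside node is the root of the whole tree if and only if $D=\square$ and it is the root of the plugged tree. A copied chain contains no inside node on either side, and for the other chains membership is settled by copying and by the auxiliary game.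
\end{proof}

\subsection{Path words}

Let $\pi$ be a path of a tree $t$. For each node $x\in\pi$ other than the last, the \emph{side subtree} $t_x$ is the subtree rooted at the child of $x$ that is not on $\pi$. Every node of $t$ lies on $\pi$ or in exactly one side subtree. The \emph{path word} $w_r(t,\pi)$ has one position for each node of $\pi$, from the root down. The letter at a node $x$ other than the last is the triple consisting of the label of $x$, the direction (left or right) of the next node of $\pi$, and the $\equiv_r$-class of $t_x$. The last letter is the label of the leaf. Since $\equiv_r$ has finitely many classes, the path words are words over a finite alphabet $\Lambda_r$. Let $P_r(t)$ be the set of $\approx_{2r+2}$-classes of the words $w_r(t,\pi)$, where $\pi$ ranges over the paths of $t$.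

\begin{lemma}\label{lem:paths}
If $P_r(t)=P_r(t')$, then $t\equiv_{r+1}t'$.
\end{lemma}

The gain of one round comes from the first move: it lies on a path and so touches no side subtree, which leaves only $r$ rounds for the side subtrees. The number $2r+2$ counts one word move for the first round, two for each later round, and one spare.

\begin{proof}
By symmetry let Spoiler's first move be a node or chain of $t$. Choose a path $\pi$ of $t$ that contains it and a path $\pi'$ of $t'$ with $w_r(t,\pi)\approx_{2r+2}w_r(t',\pi')$. Duplicator keeps an auxiliary \emph{word game} on these two words, whose positions we identify with the nodes of $\pi$ and $\pi'$, and she follows a winning strategy in it. She answers the first move by the word game; a subset of $\pi'$ is a chain.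

For later rounds she also keeps \emph{side games}. To \emph{open} a non-last node $x\in\pi$ means to play $x$ as a position move in the word game and receive an answer $x'\in\pi'$; nodes of $\pi'$ are opened in the same way. The letters at $x$ and $x'$ agree, so $x'$ is not last, the paths continue in the same direction at $x$ and $x'$, and $t_x\equiv_rt'_{x'}$. Since the word game preserves equality, the pairs $(x,x')$ obtained by opening form a bijection between a subset of $\pi$ and a subset of $\pi'$. With each such pair Duplicator associates one $r$-round game on $(t_x,t'_{x'})$, started when the pair first appears and played by a winning strategy. A later move of Spoiler in $t$ is answered as follows, and a move in $t'$ with the roles of the trees exchanged.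
\begin{itemize}
\item A node on $\pi$ or a chain contained in $\pi$ is played as one move of the word game.
\item For a node $u\in t_x$, she opens $x$ and plays $u$ in the side game of $(x,x')$.
\item A chain $Y\not\subseteq\pi$ contains a node of some side subtree $t_x$. Its nodes outside $t_x$ are comparable with that node, so they lie on $\pi$ and are $\le x$. Thus $Y=Y_0\cup Y_1$ with $Y_0\subseteq\{y\in\pi:y\le x\}$ and $Y_1\subseteq t_x$. She plays $Y_0$ in the word game with answer $Y_0'$, opens $x$, plays $Y_1$ in the side game of $(x,x')$ with answer $Y_1'$, and answers $Y_0'\cup Y_1'$. We say that this chain move is \emph{attached} to $(x,x')$.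
\end{itemize}
Each side game receives at most $r$ moves. The word game receives at most $1+2r$ moves, so one move is always left.

The set $Y_0'\cup Y_1'$ is a chain. Indeed, suppose that $y'>x'$ for some $y'\in Y_0'$. Spoiler could play $y'$ with the spare move of the word game, and Duplicator's winning strategy would return $y\in Y_0$ with $y>x$; there is no such $y$. So all elements of $Y_0'$ are $\le x'$ and hence ancestors of all nodes of the chain $Y_1'\subseteq t'_{x'}$.

It remains to check the atomic formulas at the end. Corresponding picked nodes lie either on $\pi$ and $\pi'$, or in $t_x$ and $t'_{x'}$ for an opened pair $(x,x')$.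

\emph{Nodes on the paths.} Equality and order are those of the word, the label is part of the letter, the root is the first position, and $q$ is the left (right) child of $p$ if and only if $q$ is the successor of $p$ and the direction in the letter at $p$ is left (right). All of this is preserved by the word game.

\emph{Nodes in side subtrees.} Such a node is not the root of the whole tree, on either side. Its label, and all relations between two nodes in the same side subtree, are preserved by the side game. Two nodes in different side subtrees $t_x,t_y$ are incomparable; their partners lie in $t'_{x'},t'_{y'}$ with $x'\ne y'$ and are incomparable as well.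

\emph{A node $p\in\pi$ and a node $u\in t_x$.} Here $p\le u$ if and only if $p\le x$, never $u\le p$, and $u$ is a child of $p$ if and only if $p=x$ and $u$ is the root of $t_x$, in which case its direction is opposite to the one in the letter at $x$. Both $p$ and $x$ were played in the word game and ``root'' is preserved by the side game, so the same relations hold between $p'$ and $u'$.

\emph{Membership.} For $p\in\pi$, membership in a picked chain is membership in its part on $\pi$, which was played in the word game. For $u\in t_x$ and a chain move attached to $(x,x')$, use the side game. For any other chain move, the picked chain of $t$ does not meet $t_x$ and the picked chain of $t'$ does not meet $t'_{x'}$, since they are contained in $\pi$ and $\pi'$ or leave them only into $t_y$ and $t'_{y'}$ with $y\ne x$, $y'\ne x'$.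
\end{proof}

\subsection{Amplification}

In the parity language, $c(v_1,v_2)$ with all valuations is $1$-fold but not $2$-fold. Plugging it into its own holes gives $c(c(v_1,v_2),c(v_3,v_4))$, which adds four free bits and is $3$-fold. The same step works in general.

\begin{lemma}\label{lem:amplify}
If $L$ has a sorted confusion with sorts $\mathbb S$ and sets $(\Gamma_s)_{s\in\mathbb S}$, then for every $n$ it has an $n$-fold one with the same $\mathbb S$ and $(\Gamma_s)_{s\in\mathbb S}$.
\end{lemma}

\begin{proof}
An $n$-fold sorted confusion is $m$-fold for $m\le n$, so it suffices to build a $(2n+1)$-fold one from an $n$-fold one, for $n\ge1$. Let $C_s'$ be $C_s$ with each hole $v$ replaced by a copy of $C_{\sigma_s(v)}$. The holes of $C_s'$ are the pairs $(v,w)$ with $v\in V_s$ and $w\in V_{\sigma_s(v)}$, and $(v,w)$ gets the sort $\sigma_{\sigma_s(v)}(w)$ that $w$ has in its copy. Let $\mathcal X_s'$ consist of the valuations $\nu'$ such that $\nu'(v,\cdot)\in\mathcal X_{\sigma_s(v)}$ for every $v$ and the \emph{induced valuation} $v\mapsto C_{\sigma_s(v)}[\nu'(v,\cdot)]$ belongs to $\mathcal X_s$. If $\nu$ is induced by $\nu'$, then $C_s'[\nu']=C_s[\nu]\in\Gamma_s$. The set $\mathcal X'_s$ is nonempty: take any $\nu\in\mathcal X_s$ and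 use that each $\nu(v)\in\Gamma_{\sigma_s(v)}$ is an output of $C_{\sigma_s(v)}$ on $\mathcal X_{\sigma_s(v)}$.

Let $\mu'$ be a legal partial valuation on a set $W'$ of at most $2n+1$ holes of $C'_s$, extended by $\nu_0'\in\mathcal X_s'$ with induced valuation $\nu_0\in\mathcal X_s$, and let $\beta\in\Gamma_s$. Let $W$ be the set of those $v\in V_s$ whose copy contains more than $n$ elements of $W'$. Two such copies would contain at least $2n+2$ elements, so $|W|\le1\le n$. These are the copies whose output we cannot steer, so we fix their output: choose $\nu\in\mathcal X_s$ extending $\nu_0|_W$ with $C_s[\nu]=\beta$. Define $\nu'$ copy by copy. For $v\in W$ put $\nu'(v,\cdot)=\nu_0'(v,\cdot)$; its output is $\nu_0(v)=\nu(v)$. For $v\notin W$, the restriction of $\mu'$ to the copy at $v$ fixes at most $n$ holes and is legal, being extended by $\nu_0'(v,\cdot)\in\mathcal X_{\sigma_s(v)}$; so some element of $\mathcal X_{\sigma_s(v)}$ extends it and has output $\nu(v)$, and we take it as $\nu'(v,\cdot)$. Then $\nu'$ extends $\mu'$ and induces $\nu$, so $\nu'\in\mathcal X_s'$ and $C_s'[\nu']=\beta$.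
\end{proof}

The assumption $n\ge1$ enters in the inequality $|W|\le n$; for $n=0$ the trivial context $\square$ shows that no amplification is possible.

\begin{remark}
Nesting sometimes removes sorts. If $\mathbb S=\{A,B\}$, all holes of $C_A$ have sort $B$ and all holes of $C_B$ have sort $A$, then all holes of $C'_A$ have sort $A$, and $(C_A',\mathcal X_A')$ is an ordinary confusion. In Example~\ref{ex:twosorts} both multicontexts have holes of both sorts, so both sorts survive every nesting.
\end{remark}

\subsection{Indistinguishable trees of different types}

Consider the parity language and $r=1$. In one round only a single node can be compared, so $t\equiv_1t'$ holds if and only if $t$ and $t'$ have the same root label and the same set of labels at the other nodes. In $c(c(v_1,v_2),c(v_3,v_4))$, with the leaves $a$ and $b$ as representatives of the two types, spend two holes to display everything that can be seen, $v_1\mapsto a$ and $v_2\mapsto b$, and use the others to set the type. The trees $c(c(a,b),c(b,b))$ and $c(c(a,b),c(a,b))$ have different parities and are $\equiv_1$-equivalent. In general, ``everything that can be seen'' is the set $P_r$.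

\begin{lemma}\label{lem:indist}
Suppose that $L$ has a sorted confusion with sorts $\mathbb S$ and sets $(\Gamma_s)_{s\in\mathbb S}$. For every $r$ there are trees $t^r_{s,\beta}$ of $L$-type $\beta$, for $s\in\mathbb S$ and $\beta\in\Gamma_s$, such that $t^r_{s,\beta}\equiv_rt^r_{s,\beta'}$ for all $s$ and all $\beta,\beta'\in\Gamma_s$.
\end{lemma}

\begin{proof}
For $r=0$ take any trees of the required types. Suppose that the trees $t^r_{s,\beta}$ are given for all sorts. Let $n$ be the number of $\approx_{2r+2}$-classes of nonempty words over $\Lambda_r$, and take an $n$-fold sorted confusion $(C_s,\sigma_s,\mathcal X_s)_{s\in\mathbb S}$ by Lemma~\ref{lem:amplify}. Fix $s$. For $\nu\in\mathcal X_s$ let $t_\nu$ be $C_s$ with $t^r_{\sigma_s(v),\nu(v)}$ plugged into each hole $v$; its type is $C_s[\nu]$.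

\emph{The set $P_r(t_\nu)$ is a union of contributions of single holes.} Let $x$ be an inner node of $C_s$ and consider the subtree of $t_\nu$ at a child of $x$. Changing $\nu$ replaces the tree in each hole $v$ by another tree $t^r_{\sigma_s(v),\alpha}$ of the same sort, which is $\equiv_r$-equivalent. By Lemma~\ref{lem:cong}, applied one hole at a time, the $\equiv_r$-class of the subtree does not depend on $\nu$. Hence the letter of a path word at an inner node of $C_s$ depends only on the node and the direction taken. A path of $t_\nu$ that ends in a leaf of $C_s$ other than a hole therefore has a word independent of $\nu$; let $P_\ast$ be the set of classes of these words. A path through the hole $v$ has a word $u_vw$, where $u_v$ is read at the proper ancestors of $v$ and is independent of $\nu$, and $w$ is a path word of the tree in the hole. Let $P(v,\alpha)$ be the set of classes of the words $u_vw$, where $w$ ranges over the path words of $t^r_{\sigma_s(v),\alpha}$. For a legal partial valuation $\mu$ on $W\subseteq V_s$ put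
\[
P(\mu)=P_\ast\cup\bigcup_{v\in W}P(v,\mu(v)).
\]
Then $P_r(t_\nu)=P(\nu)$ for all $\nu\in\mathcal X_s$.

\emph{At most $n$ holes saturate this set.} Start with the empty valuation $\mu$. As long as some $\nu\in\mathcal X_s$ extending $\mu$ has $P(\nu)\not\subseteq P(\mu)$, choose a hole $v$ with $P(v,\nu(v))\not\subseteq P(\mu)$; it is not yet in the domain of $\mu$, and we add $v\mapsto\nu(v)$ to $\mu$. The new $\mu$ is legal, being extended by $\nu$, and $P(\mu)$ grows strictly inside a set of $n$ classes. So the process stops after at most $n$ steps with a legal $\mu$ on at most $n$ holes such that $P(\nu)\subseteq P(\mu)$ for every $\nu\in\mathcal X_s$ extending $\mu$. The reverse inclusion holds because $\nu$ extends $\mu$.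

\emph{The remaining holes set the type.} Since the confusion is $n$-fold, for every $\beta\in\Gamma_s$ some $\nu_\beta\in\mathcal X_s$ extends $\mu$ and has $C_s[\nu_\beta]=\beta$. Put $t^{r+1}_{s,\beta}=t_{\nu_\beta}$. This tree has type $\beta$ and $P_r(t^{r+1}_{s,\beta})=P(\mu)$ for all $\beta\in\Gamma_s$, so these trees are $\equiv_{r+1}$-equivalent by Lemma~\ref{lem:paths}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sorted}(a)]
Let $L$ be defined by a sentence of quantifier rank $r$. If $t\equiv_rt'$, then $D[t]\equiv_rD[t']$ for every context $D$ by Lemma~\ref{lem:cong}, so $D[t]\in L\Leftrightarrow D[t']\in L$, and $t,t'$ have the same $L$-type. Thus $L$ has finitely many types and is regular. If $L$ had a sorted confusion, we could take a sort $s$ and $\beta\neq\beta'$ in $\Gamma_s$, which is possible as $|\Gamma_s|\ge2$; the trees $t^r_{s,\beta}\equiv_rt^r_{s,\beta'}$ of Lemma~\ref{lem:indist} would have different types, a contradiction.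
\end{proof}

\section{Deciding sorted confusion}\label{sec:decide}

We prove Theorem~\ref{thm:sorted}(b). Three things in Definition~\ref{def:sorted} are unbounded: the set of sorts, the constraints and the multicontexts. We identify sorts with sets of types, replace constraints by products, and summarize a multicontext by a finite amount of data. Let $Q$ be the finite set of $L$-types; it is computed, with the action of the labels, by minimizing an automaton for $L$.

Let $\mathcal F$ be a family of subsets of $Q$, each with at least two elements. A set $\Gamma\subseteq Q$ with $|\Gamma|\ge2$ is \emph{$\mathcal F$-good} if there are a multicontext $C$ with holes $V$ and nonempty sets $G_v$ ($v\in V$), each contained in a member of $\mathcal F$, such that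
\begin{equation}\label{eq:good}
\Gamma\subseteq\Bigl\{C[\nu]:\nu\in\prod_{u\in V}G_u,\ \nu(v)=\alpha\Bigr\}\qquad\text{for all }v\in V\text{ and }\alpha\in G_v.
\end{equation}
If $\mathcal F\subseteq\mathcal F'$, every $\mathcal F$-good set is $\mathcal F'$-good.

\begin{lemma}\label{lem:good}
$L$ has a sorted confusion if and only if there is a nonempty family $\mathcal F$ all of whose members are $\mathcal F$-good.
\end{lemma}

\begin{proof}
Given a sorted confusion, let $\mathcal F=\{\Gamma_s:s\in\mathbb S\}$. For a sort $s$ take $C=C_s$ and let $G_v$ be the set of legal values of $v$. It is nonempty and contained in $\Gamma_{\sigma_s(v)}$, and $\mathcal X_s\subseteq\prod_vG_v$. For $\alpha\in G_v$ and $\beta\in\Gamma_s$ the $1$-fold condition gives $\nu\in\mathcal X_s$ with $\nu(v)=\alpha$ and $C_s[\nu]=\beta$, which is \eqref{eq:good} for $\Gamma_s$.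

Conversely, let all members of $\mathcal F\ne\emptyset$ be $\mathcal F$-good. Take $\mathbb S=\mathcal F$, where the sort $\Gamma$ has the set of types $\Gamma$. For $\Gamma\in\mathcal F$ with witnesses $C$ and $(G_v)$, let the sort of $v$ be a member of $\mathcal F$ containing $G_v$ and put $\mathcal X=\{\nu\in\prod_vG_v:C[\nu]\in\Gamma\}$. By \eqref{eq:good}, for every hole $v$, every $\alpha\in G_v$ and every $\beta\in\Gamma$ there is $\nu\in\mathcal X$ with $\nu(v)=\alpha$ and $C[\nu]=\beta$. Since $V$ and the $G_v$ are nonempty, $\mathcal X$ is nonempty and has every $\beta\in\Gamma$ as an output; since legal values of $v$ lie in $G_v$, the $1$-fold condition holds.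
\end{proof}

\begin{lemma}\label{lem:gooddec}
Given $\mathcal F$ and $\Gamma$, one can decide whether $\Gamma$ is $\mathcal F$-good.
\end{lemma}

\begin{proof}
Consider trees $D$ with a possibly empty set of holes, where each hole $v$ carries a nonempty set $G_v$ contained in a member of $\mathcal F$. With $\nu$ ranging over $\prod_vG_v$, let
\[
R(D)=\{D[\nu]\},\qquad E(D)=\bigl\{\{D[\nu]:\nu(v)=\alpha\}\ :\ v\text{ a hole of }D,\ \alpha\in G_v\bigr\}.
\]
So $R(D)$ is the set of all outputs and $E(D)$ collects the sets of outputs that remain after one hole is fixed. We have $E(D)\neq\emptyset$ exactly when $D$ has a hole. Hence $\Gamma$ is $\mathcal F$-good if and only if some $D$ has $E(D)\ne\emptyset$ and $\Gamma\subseteq M$ for all $M\in E(D)$.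

The pair $(R,E)$ can be computed bottom-up. A hole carrying $G$ has $R=G$ and $E=\{\{\alpha\}:\alpha\in G\}$. A leaf that is not a hole has $R$ equal to the singleton of its type and $E=\emptyset$. For a label $c$ and $M_1,M_2\subseteq Q$ write $c(M_1,M_2)=\{c(q_1,q_2):q_1\in M_1,\,q_2\in M_2\}$. Because valuations range over a product, the holes of $D_1$ and of $D_2$ are filled independently, and fixing a hole of $D_1$ does not restrict $D_2$, nor conversely. Therefore
\begin{align*}
R(c(D_1,D_2))&=c(R(D_1),R(D_2)),\\
E(c(D_1,D_2))&=\{c(M,R(D_2)):M\in E(D_1)\}\cup\{c(R(D_1),M):M\in E(D_2)\}.
\end{align*}
There are finitely many pairs consisting of a subset of $Q$ and a family of subsets of $Q$. Starting from the pairs of holes and leaves and closing under these rules, we obtain in finitely many steps all pairs $(R(D),E(D))$, and we test the criterion on each.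
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sorted}(b)]
Let $\mathcal F_0$ be the family of all subsets of $Q$ with at least two elements, and let $\mathcal F_{j+1}$ consist of the $\mathcal F_j$-good members of $\mathcal F_j$. The sequence is computable by Lemma~\ref{lem:gooddec} and decreasing, so it stabilizes at a family $\mathcal F_\ast$ all of whose members are $\mathcal F_\ast$-good. If all members of $\mathcal F$ are $\mathcal F$-good, then $\mathcal F\subseteq\mathcal F_j$ for all $j$: this holds for $j=0$, and if $\mathcal F\subseteq\mathcal F_j$, the members of $\mathcal F$ are $\mathcal F_j$-good by monotonicity. By Lemma~\ref{lem:good}, $L\in\mathrm{NC}_\infty$ if and only if $\mathcal F_\ast=\emptyset$.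
\end{proof}

\section{The hierarchy of sorts is strict}\label{sec:hierarchy}

We prove Theorem~\ref{thm:sorted}(c) by constructing, for each $k\ge2$, a language $L_k\in\mathrm{NC}_{k-1}\setminus\mathrm{NC}_k$. Parity is now computed in $k$ colors, and each step checks that all $k$ results of the previous step agree. In a binary tree this check is done along a comb of $k-1$ nodes. As in Remark~\ref{rem:design}, each color has its own comb with its own states.

\subsection{The languages $L_k$}

The blocks are $A_s=\{A_s^0,A_s^1\}$ for $1\le s\le k$ and $E_{s,m}=\{E_{s,m}^0,E_{s,m}^1\}$ for $1\le s\le k$, $1\le m\le k-1$. With $\bot$ there are $2k+2k(k-1)+1=2k^2+1$ states. To treat the end of a comb uniformly we use the abbreviation $E_{s,k}^i=A_k^i$. The labels are $a_{s,i}$, $f_s$ and $e_{s,m}$ with $1\le s\le k$, $i\in\{0,1\}$, $1\le m\le k-1$. A leaf $a_{s,i}$ has state $A_s^i$, and at inner nodes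
\[
f_s(E_{s,1}^i,E_{s,1}^j)=A_s^{i+j},\qquad e_{s,m}(A_m^i,E_{s,m+1}^i)=E_{s,m}^i .
\]
Everything else gives $\bot$. The accepting state is $A_1^1$, and $L_k$ is the accepted language. For $k=2$ this is the language of Section~\ref{sec:nine}, with $A_1=A$, $A_2=B$, $E_{1,1}=E_A$, $E_{2,1}=E_B$.

\begin{lemma}\label{lem:mink}
The $L_k$-types are the $2k^2+1$ states.
\end{lemma}

\begin{proof}
Define $\varepsilon_{s,k,i}=a_{k,i}$ and $\varepsilon_{s,m,i}=e_{s,m}(a_{m,i},\varepsilon_{s,m+1,i})$ for $m\le k-1$. This tree has state $E_{s,m}^i$. Together with the leaves $a_{s,i}$ and $f_1$, these trees reach all states. As in Lemma~\ref{lem:min2} it suffices to give for each state $p\neq\bot$ a context $D_p$ that accepts exactly when its hole has state $p$. We define them in the following order, each from an earlier one: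
\[
\begin{array}{ll}
D_{E_{1,1}^i}=f_1(\square,\varepsilon_{1,1,1-i}), &\\[2pt]
D_{E_{1,m+1}^i}=D_{E_{1,m}^i}[e_{1,m}(a_{m,i},\square)] & (1\le m\le k-1;\ m=k-1\text{ gives }A_k^i),\\[2pt]
D_{A_m^i}=D_{E_{1,m}^i}[e_{1,m}(\square,\varepsilon_{1,m+1,i})] & (1\le m\le k-1),\\[2pt]
D_{E_{s,1}^i}=D_{A_s^i}[f_s(\square,\varepsilon_{s,1,0})] & (2\le s\le k),\\[2pt]
D_{E_{s,m+1}^i}=D_{E_{s,m}^i}[e_{s,m}(a_{m,i},\square)] & (2\le s\le k,\ 1\le m\le k-2).
\end{array}
\]
The first context sends $E_{1,1}^j$ to $A_1^{j+1-i}$ and all other states to $\bot$. In the fourth line the inner context sends $E_{s,1}^j$ to $A_s^j$ and all other states to $\bot$. In the remaining lines it sends the state $p$ in question to the state accepted by the outer context and all other states to $\bot$.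
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[level distance=9mm,
  level 1/.style={sibling distance=46mm},
  level 2/.style={sibling distance=20mm},
  level 3/.style={sibling distance=14mm}]
\node {$f_s$}
  child {node {$e_{s,1}$}
    child {node {$x_1$}}
    child {node {$e_{s,2}$} child {node {$x_2$}} child {node {$x_3$}}}}
  child {node {$e_{s,1}$}
    child {node {$y_1$}}
    child {node {$e_{s,2}$} child {node {$y_2$}} child {node {$y_3$}}}};
\end{tikzpicture}
\caption{The multicontext $C_s$ for $k=3$. The holes $x_j$ and $y_j$ take values in the block $A_j$. The left comb checks that $x_1,x_2,x_3$ carry a common bit $c_1$, the right comb checks that $y_1,y_2,y_3$ carry a common bit $c_2$, and the root outputs $A_s^{c_1+c_2}$.}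
\label{fig:comb}
\end{figure}

\begin{proposition}\label{prop:notNCk}
$L_k\notin\mathrm{NC}_k$.
\end{proposition}

\begin{proof}
Take $\mathbb S=\{1,\dots,k\}$ and $\Gamma_s=A_s$. For holes $x_1,\dots,x_k$ let
\[
K_s(x_1,\dots,x_k)=e_{s,1}(x_1,e_{s,2}(x_2,\dots,e_{s,k-1}(x_{k-1},x_k)\dots)),
\]
and put $C_s=f_s(K_s(x_1,\dots,x_k),K_s(y_1,\dots,y_k))$, where $x_j$ and $y_j$ have sort $j$ (Figure~\ref{fig:comb}). Let $\mathcal X_s$ consist of the four valuations $x_j\mapsto A_j^{c_1}$, $y_j\mapsto A_j^{c_2}$ with $c_1,c_2\in\{0,1\}$. The two combs get the states $E_{s,1}^{c_1}$ and $E_{s,1}^{c_2}$, and the output is $A_s^{c_1+c_2}$. Fixing one hole fixes one of $c_1,c_2$ and leaves the other free, so both outputs remain possible.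
\end{proof}

\subsection{Fewer than $k$ sorts do not suffice}

For $k=2$ the single block of $H$ left one color without holes, and every comb, being a single node, saw that color. For larger $k$ a counting argument still finds a color $s$ without holes, but a hole in a block $E_{t,m}$ may cut a comb of another color $t$ above the point where it meets color $s$. The proof removes such blocks from $H$, starting with the cut that is nearest to color $s$.

\begin{proposition}\label{prop:NCk1}
$L_k\in\mathrm{NC}_{k-1}$.
\end{proposition}

\begin{proof}
The automaton of $L_k$ is a minimal block automaton. Suppose that $L_k$ has a sorted confusion with at most $k-1$ sorts, and let $H$ be a nonempty set of at most $k-1$ blocks with $(\star)$, as in Lemma~\ref{lem:reduction}. An inner node with a state in $A_t$ has label $f_t$, and one with a state in $E_{t,m}$, $m\le k-1$, has label $e_{t,m}$. So $(\star)$ gives: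
\begin{quote}
if $A_t\in H$, some $H$-tree with root label $f_t$ is not determined; if $E_{t,m}\in H$ with $m\le k-1$, some $H$-tree with root label $e_{t,m}$ is not determined.
\end{quote}
Here and below, an $H$-tree ``with root label $c$'' has a root that is not a hole.

Let the \emph{color} of $A_t$ and of $E_{t,m}$ ($m\le k-1$) be $t$. Since $|H|<k$, some color $s$ is the color of no block in $H$: $A_s\notin H$ and $E_{s,m}\notin H$ for all $m\le k-1$. Put $\ell=\min(s,k-1)\ge1$. A comb meets color $s$ at its node with second index $\ell$: as the left child if $s\le k-1$, as the right child if $s=k$. Call a pair $(t,m)$ with $1\le m\le\ell$ \emph{uncut} if $E_{t,m'}\notin H$ for all $m'$ with $m<m'\le\ell$.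

\emph{Claim 1. Let $(t,m)$ be uncut and let $D$ be an $H$-tree with root label $e_{t,m}$ that has a value other than $\bot$. Then $D$ has a proper subtree $D^\circ$ with root label $a_{s,0}$, $a_{s,1}$ or $f_s$ such that under every valuation that gives $D$ a value other than $\bot$, the values of $D$ and $D^\circ$ have the same bit.} Fix a valuation under which $D$ has value $E_{t,m}^i$. Let $n_m$ be the root of $D$; it is an inner node with label $e_{t,m}$. Suppose that $m\le m'<\ell$ and that $n_{m'}$ is an inner node with label $e_{t,m'}$ and state $E^i_{t,m'}$. Its right child $n_{m'+1}$ has state $E_{t,m'+1}^i$, and $E_{t,m'+1}\notin H$ because $m<m'+1\le\ell$. By (O2), $n_{m'+1}$ is an inner node with label $e_{t,m'+1}$. So we reach a node $n_\ell$ with label $e_{t,\ell}$ and state $E_{t,\ell}^i$. If $s\le k-1$, then $\ell=s$ and the left child of $n_\ell$ has state $A_s^i$. If $s=k$, then $\ell=k-1$ and the right child of $n_\ell$ has state $E_{t,k}^i=A_s^i$. Since $A_s\notin H$, by (O2) this child is not a hole and has label $a_{s,0}$, $a_{s,1}$ or $f_s$. Let $D^\circ$ be the subtree rooted there. Its position depends only on $m$ and $s$, so the argument applies to every valuation with value other than $\bot$ and yields the same $D^\circ$.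

\emph{Claim 2. Every $H$-tree $D$ with root label $a_{s,0}$, $a_{s,1}$ or $f_s$ is determined.} We use induction on size and assume that $D$ has a value other than $\bot$. For the labels $a_{s,i}$, $D$ is a leaf. Let $D=f_s(D_1,D_2)$. The root of $D_j$ takes a state in $E_{s,1}\notin H$, so $D_j$ has root label $e_{s,1}$. The pair $(s,1)$ is uncut by the choice of $s$. The subtree $D_j^\circ$ from Claim~1 is determined by induction, so all values of $D_j$ other than $\bot$ have the same bit and lie in $E_{s,1}$; that is, $D_j$ is determined. By (O1), so is $D$.

\emph{Claim 3. If $(t,m)$ is uncut, every $H$-tree $D$ with root label $e_{t,m}$ is determined.} If $D$ has a value other than $\bot$, then $D^\circ$ from Claim~1 is determined by Claim~2, which fixes the bit of every value of $D$ other than $\bot$.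

We now empty $H$ in three steps.

\emph{Step 1: $E_{t,m}\notin H$ for all $t$ and all $m\le\ell$.} Otherwise fix such a $t$ and take the largest $m\le\ell$ with $E_{t,m}\in H$. Then $(t,m)$ is uncut, and Claim~3 contradicts $(\star)$ for $E_{t,m}$.

\emph{Step 2: for every $t$, all $H$-trees with root label $f_t$ are determined; hence $A_t\notin H$.} Let $D=f_t(D_1,D_2)$ have a value other than $\bot$. By Step~1, $E_{t,1}\notin H$, so $D_1,D_2$ have root label $e_{t,1}$ by (O2), and the pair $(t,1)$ is uncut. By Claim~3 and (O1), $D$ is determined. Now $(\star)$ excludes $A_t\in H$.

\emph{Step 3: $E_{t,m}\notin H$ for all $t$ and all $m$ with $\ell<m\le k-1$.} Let $D=e_{t,m}(D_1,D_2)$ have a value other than $\bot$. The root of $D_1$ takes a state in $A_m$, and $A_m\notin H$ by Step~2. So $D_1$ is a leaf $a_{m,i}$ or has root label $f_m$, and it is determined by Step~2. Every value of $D$ other than $\bot$ has the bit of the value of $D_1$, so $D$ is determined, and $(\star)$ excludes $E_{t,m}\in H$.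

Thus $H=\emptyset$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sorted}(c)]
By Propositions~\ref{prop:notNCk} and \ref{prop:NCk1}, $L_k\in\mathrm{NC}_{k-1}\setminus\mathrm{NC}_k$ for every $k\ge2$, so all inclusions $\mathrm{NC}_k\subseteq\mathrm{NC}_{k-1}$ are strict. By part (a), $\mathrm{CL}\subseteq\mathrm{NC}_\infty\subseteq\mathrm{NC}_{k+1}$, so $L_{k+1}$ belongs to $\mathrm{NC}_k$ and not to $\mathrm{CL}$, for every $k\ge1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ajtai} Ajtai, 1983.

\bibitem{thesis} \emph{Decidable Properties of Tree Languages}, \texttt{https://www.mimuw.edu.pl/\textasciitilde{}bojan/papers/phd.pdf}.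

\bibitem{FSS} Furst, Saxe and Sipser, 1984.

\end{thebibliography}
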